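# Alternating approximation by subspaces whose sum need not be closed

All spaces are real. If $N$ is a closed subspace of a Banach space, $P_Nx$ denotes the best approximation to $x$ from $N$ whenever it exists and is unique. The residual $x-P_Nx$ is then the element of least norm in the coset $x+N$. This reformulation is used throughout.

## 1. Residuals in Hilbert space

Let $X$ be a Banach space with unique best approximations from closed subspaces, let $M_1,\dots,M_r$ be closed subspaces, and put $M:=M_1+\dots+M_r$. The alternating algorithm starts at $x_0:=x$, subtracts the best approximation from $M_1$, then from what is left the best approximation from $M_2$, and so on cyclically: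
$$x_{sr+j}:=(I-P_{M_j})x_{sr+j-1},\qquad s\ge0,\ j\in\{1,\dots,r\},\qquad y_n:=x-x_n\in M. \tag{1}$$
One hopes that what has been subtracted converges to the best approximation from all of $M$, that is, $y_n\to P_{\overline M}x$. The closure appears because a sum of closed subspaces need not be closed.

In Hilbert space the hope is fulfilled with no assumption on $M$. We prove this first, by an argument chosen so that we can see later what it needs.

**Proposition 1.** If $X$ is a Hilbert space, then $y_n\to P_{\overline M}x$ for all closed subspaces $M_1,\dots,M_r$ and every $x$.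

Let $\iota(n)\in\{1,\dots,r\}$ be the index of the subspace used at step $n$, and let $m_n:=x_{n-1}-x_n=P_{M_{\iota(n)}}x_{n-1}\in M_{\iota(n)}$ be the $n$-th move.

**Step 1: the moves are square-summable.** Since $x_n\perp M_{\iota(n)}$, we have $|x_{n-1}|^2=|x_n|^2+|m_n|^2$. Hence $\sum_n|m_n|^2\le|x|^2$, and $|x_n|$ decreases to some limit $N_\infty$.

**Step 2: along a subsequence, $\langle x_n,x-x_n\rangle\to0$.** Group the moves: $W_n^i:=\sum_{k\le n,\ \iota(k)=i}m_k\in M_i$, so $x=x_n+\sum_iW^i_n$. For $n\ge r$ let $k_i\in(n-r,n]$ be a step with $\iota(k_i)=i$. Then $x_{k_i}\perp M_i$, so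
$$\Big|\langle x_n,x-x_n\rangle\Big|=\Big|\sum_i\langle x_n-x_{k_i},W^i_n\rangle\Big|\le\Big(\sum_{n-r<k\le n}|m_k|\Big)\Big(\sum_{k\le n}|m_k|\Big)\le\sqrt{r\,d_n}\;\sqrt n\,|x|,$$
where $d_n:=\sum_{n-r<k\le n}|m_k|^2$. Here $\sum_nd_n\le r|x|^2<\infty$. If $nd_n\ge c>0$ held for all large $n$, the series $\sum d_n$ would diverge like $\sum 1/n$. So $\liminf nd_n=0$, and the right side tends to $0$ along a subsequence.

**Step 3: the limit norm is the distance.** Pass to a further subsequence with $x_n\rightharpoonup\xi$ weakly. Since $|x_n-x_{k_i}|\le\sqrt{rd_n}\to0$, also $x_{k_i}\rightharpoonup\xi$, so $\xi\in M_i^\perp$ for every $i$, that is, $\xi\in M^\perp$. Moreover $|\xi|\le N_\infty$. Step 2 says $|x_n|^2=\langle x_n,x\rangle+o(1)$ along the subsequence, hence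
$$N_\infty^2=\langle\xi,x\rangle=\langle\xi,x-P_{\overline M}x\rangle\le N_\infty\operatorname{dist}(x,\overline M).$$
So $|x-y_n|=|x_n|\to\operatorname{dist}(x,\overline M)$; the bound from below holds because $y_n\in M$. By the parallelogram law,
$$\Big|\frac{y_n-y_m}2\Big|^2=\tfrac12|x-y_n|^2+\tfrac12|x-y_m|^2-\Big|x-\frac{y_n+y_m}2\Big|^2\le\tfrac12|x_n|^2+\tfrac12|x_m|^2-\operatorname{dist}(x,\overline M)^2\to0,$$
so $(y_n)$ is Cauchy. Its limit lies in $\overline M$ and attains the distance, so it is $P_{\overline M}x$. $\square$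

Now let $X$ be uniformly convex and uniformly smooth (definitions in Section 3). Best approximations from closed convex sets still exist and are unique. It is known that if $M$ is closed, then $y_n\to P_Mx$ for every $x$; the case $r=2$ is due to Deutsch. Whether the closure of $M$ is needed is raised as an open question in "The Alternating Algorithm In A Uniformly Convex And Uniformly Smooth Banach Space" (https://pinkus.net.technion.ac.il/files/2021/02/alternatingalgor.pdf). So we ask: what changes when we leave Hilbert space, and does the conclusion of Proposition 1 survive?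

## 2. A horizontal space and a graph, computed by hand

For $r=1$ nothing happens after the first step. The first real case is $r=2$, and one configuration will serve for the whole lecture.

Let $H=L^2(\mathbb R)$, and let $A$ be multiplication by a continuous function $\alpha(x)\in(0,1]$ with $\alpha(x)\to0$ at $\pm\infty$. In $H\times H$ put
$$M_1=H\times\{0\},\qquad M_2=\{(u,Au):u\in H\}.$$
Both are closed, and $M_1+M_2=H\times\operatorname{ran}A$. Since $A$ is self-adjoint and injective, $\operatorname{ran}A$ is dense. It is not all of $H$, since otherwise $A^{-1}$ would be bounded, while $\inf\alpha=0$. So $M$ is dense and not closed. Convergence $y_n\to P_{\overline M}x=x$ means $x_n\to0$.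

With the Hilbert norm, the residual of $(u,v)$ modulo $M_1$ is $(0,v)$. The residual of $(0,v)$ modulo $M_2$ is $(s,v+As)$, where $s$ minimizes $|s|^2+|v+As|^2$. Setting the derivative to zero gives $s+A(v+As)=0$, so
$$s=-(I+A^2)^{-1}Av,\qquad v+As=(I+A^2)^{-1}v .$$
Thus after $n$ rounds the second coordinate is $v_n(x)=(1+\alpha(x)^2)^{-n}v_0(x)$, and $v_n\to0$ by dominated convergence.

Two features matter later. At the point $x$ each round costs a fraction of about $\alpha(x)^2$ of the mass. And the mass stays where it is. If a different norm could make each round also push the mass of $v_n$ to the right, towards the region where $\alpha$ is tiny, the mass might outrun its own loss. This is what we shall arrange.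

## 3. Power types and the theorems

The moduli of convexity and smoothness of $X$ are
$$\delta_X(t)=\inf\Big\{1-\Big\|\frac{u+v}2\Big\|:\|u\|=\|v\|=1,\ \|u-v\|\ge t\Big\},$$
$$\rho_X(\tau)=\sup\Big\{\tfrac12(\|x+y\|+\|x-y\|)-1:\|x\|=1,\ \|y\|=\tau\Big\}.$$
$X$ is uniformly convex if $\delta_X(t)>0$ for $0<t\le2$, and uniformly smooth if $\rho_X(\tau)/\tau\to0$ as $\tau\to0$. A uniformly convex space is reflexive (Milman–Pettis).

**Definition (power types).** $X$ has convexity power type $p$ if $\delta_X(t)\ge ct^p$ for $0<t\le2$, and smoothness power type $q$ if $\rho_X(\tau)\le C\tau^q$ for $0<\tau\le1$, with some constants $c,C>0$. Since always $\rho_X(\tau)\le\tau$, the second condition need only be checked for small $\tau$.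

*Example: Hilbert space.* Here $\|\frac{u+v}2\|^2=1-\frac14\|u-v\|^2$ for unit vectors, so $\delta(t)\ge1-\sqrt{1-t^2/4}\ge t^2/8$. Also $\frac12(\|x+y\|+\|x-y\|)\le\sqrt{1+\tau^2}\le1+\tau^2/2$. Both power types are $2$.

*Example: planes.* In $\mathbb R^2$ with the $p$-norm, $p>2$, take the unit vectors $(1+\zeta^p)^{-1/p}(1,\pm\zeta)$, $0<\zeta\le1$. Their distance is $t=2\zeta(1+\zeta^p)^{-1/p}\ge\zeta$, and their midpoint has norm $(1+\zeta^p)^{-1/p}\ge1-\zeta^p/p\ge1-t^p/p$. So $\delta(t)\le t^p/p$ for these $t$, and no convexity exponent below $p$ is possible. In $\mathbb R^2$ with the $q$-norm, $1<q<2$, the vectors $(1,0)$ and $(0,\tau)$ give $\rho(\tau)\ge(1+\tau^q)^{1/q}-1\ge(2^{1/q}-1)\tau^q$ for $\tau\le1$ by concavity, so no smoothness exponent above $q$ is possible.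

**Theorem 1.** Let $2<p\le4$. There are a Banach space $X$ isomorphic to $\ell_2$ with $\delta_X(t)\ge ct^p$, $\rho_X(\tau)\le C\tau^2$ (so $X$ is uniformly convex and uniformly smooth), closed subspaces $M_1,M_2$ with $\overline{M_1+M_2}=X$, and $x\in X$, such that $(x_n)$, hence $(y_n)$, does not converge. In particular $y_n\not\to P_{\overline M}x=x$. Adding $M_3=\dots=M_r=\{0\}$ gives a counterexample for every $r\ge2$.

**Theorem 2.** Suppose $X$ has power type $2$ for convexity and for smoothness. Then for all $r$, all closed subspaces $M_1,\dots,M_r$ and all $x$, $y_n\to P_{\overline M}x$, with no closure assumption. The same holds for any order $x_n=(I-P_{M_{\iota(n)}})x_{n-1}$ for which some $R$ exists such that every $i\in\{1,\dots,r\}$ occurs among any $R$ consecutive $\iota(n)$.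

**Theorem 3.** Let $1<q<2$. There is a counterexample as in Theorem 1 with $\delta_X(t)\ge ct^2$ and $\rho_X(\tau)\le C\tau^q$.

**Corollary (classification by power type).** Let $p\ge2\ge q>1$. Convergence $y_n\to P_{\overline M}x$ holds for all $X$ with convexity power type $p$ and smoothness power type $q$, and all closed $M_1,\dots,M_r$, $x$, if and only if $p=q=2$.

*Proof of the Corollary from the theorems.* If $p=q=2$, use Theorem 2. A space with convexity power type $p'\le p$ has convexity power type $p$, because $t^{p'}\ge2^{p'-p}t^p$ on $(0,2]$; smoothness power type $2$ implies smoothness power type $q\le2$, because $\tau^2\le\tau^q$ on $(0,1]$. So if $p>2$, Theorem 1 with the exponent $\min(p,4)$ gives a counterexample in the class. If $p=2>q$, use Theorem 3. $\square$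

So the closure hypothesis is necessary in general. We begin with the positive Theorem 2, since its proof is that of Proposition 1 once the right inequality is available.

## 4. Power type 2: proof of Theorem 2

**Lemma 1.** If $\delta_X(t)\ge c_0t^2$ on $(0,2]$ and $\rho_X(\tau)\le C_0\tau^2$ on $(0,1]$, there is $T\ge1$ such that for all $x,y$
$$\|x\|^2+T^{-2}\|y\|^2\le\tfrac12\big(\|x+y\|^2+\|x-y\|^2\big)\le\|x\|^2+T^2\|y\|^2. \tag{2}$$

*Proof. Right inequality.* It is clear for $x=0$. Otherwise let $\|x\|=1$, $\|y\|=\tau$, $a=\|x+y\|$, $a'=\|x-y\|$. If $\tau\ge1$, then $\frac12(a^2+a'^2)\le(1+\tau)^2\le1+3\tau^2$. If $\tau\le1$, then $|a-a'|\le2\tau$ gives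
$$\tfrac12(a^2+a'^2)=\Big(\frac{a+a'}2\Big)^2+\Big(\frac{a-a'}2\Big)^2\le(1+C_0\tau^2)^2+\tau^2\le1+(2C_0+C_0^2+1)\tau^2 .$$

*Left inequality.* With $u=x+y$, $v=x-y$ we must find $c>0$ such that $\|\frac{u+v}2\|^2\le\frac12(\|u\|^2+\|v\|^2)-c\|u-v\|^2$. By homogeneity and symmetry let $1=\|u\|\ge\|v\|=:g$ (the case $u=v=0$ is trivial) and let $\Delta=\|u-v\|\le1+g$. Always
$$\Big\|\frac{u+v}2\Big\|^2\le\Big(\frac{1+g}2\Big)^2=\tfrac12(1+g^2)-\Big(\frac{1-g}2\Big)^2 .$$
If $1-g\ge\Delta/3$, this is the claim with $c=\frac1{36}$. That case includes $g<\frac12$, since then $1-g>\frac12>\frac{1+g}3\ge\frac\Delta3$. Otherwise $g\ge\frac12$ and $1-g<\Delta/3$. Put $v'=v/g$, a unit vector with $\|v-v'\|=1-g$, so $\|u-v'\|\ge\Delta-(1-g)>\Delta/2$. From $u+v=g(u+v')+(1-g)u$,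
$$\Big\|\frac{u+v}2\Big\|\le g\big(1-\delta_X(\|u-v'\|)\big)+\frac{1-g}2\le a_1-b_1,\qquad a_1=\frac{1+g}2\ge\tfrac12,\quad b_1=\tfrac12c_0\frac{\Delta^2}4 .$$
Since $0\le a_1-b_1\le a_1$, we get $\|\frac{u+v}2\|^2\le a_1(a_1-b_1)\le\frac12(1+g^2)-\frac{c_0}{16}\Delta^2$. $\square$

**The duality map.** Let $\Phi=\frac12\|\cdot\|^2$. If $\xi$ is a subgradient of the convex function $\Phi$ at $x$, then by (2)
$$0\le\Phi(x+y)-\Phi(x)-\langle\xi,y\rangle\le\Phi(x+y)+\Phi(x-y)-2\Phi(x)\le T^2\|y\|^2,$$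
where the second inequality adds the nonnegative quantity $\Phi(x-y)-\Phi(x)+\langle\xi,y\rangle$. So $\Phi$ is Fréchet differentiable; write $J=\Phi'$. From $\Phi((1+h)x)=(1+h)^2\Phi(x)$ we get $\langle Jx,x\rangle=\|x\|^2$. From $\Phi(x+hy)\le\frac12(\|x\|+h\|y\|)^2$ we get $\|Jx\|\le\|x\|$, hence $\|Jx\|=\|x\|$. In Hilbert space $J=I$.

**Step 1: two lower bounds for the energy drop.** Define $\mathcal D(y,x)=\Phi(y)-\Phi(x)-\langle Jx,y-x\rangle$. The aim is
$$\mathcal D(y,x)\ge\frac1{2T^2}\|y-x\|^2,\qquad\mathcal D(y,x)\ge\frac1{2T^2}\|Jy-Jx\|^2. \tag{3}$$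
Fix $x$ and put $\psi(y)=\Phi(x+y)-\Phi(x)$. The left part of (2) for the vectors $x+\frac y2$ and $\frac y2$ reads $2\Phi(x+\frac y2)+\frac1{4T^2}\|y\|^2\le\Phi(x+y)+\Phi(x)$, that is, $\psi(y)\ge2\psi(\frac y2)+\frac1{4T^2}\|y\|^2$. Iterating,
$$\psi(y)\ge2^N\psi(2^{-N}y)+\frac1{4T^2}\|y\|^2\sum_{i<N}2^i4^{-i}.$$
As $N\to\infty$, $2^N\psi(2^{-N}y)\to\langle Jx,y\rangle$ and the sum tends to $2$, so $\mathcal D(x+y,x)\ge\frac1{2T^2}\|y\|^2$. In the same way the right part of (2) gives $\psi(y)\le2\psi(\frac y2)+\frac{T^2}4\|y\|^2$ and then $\mathcal D(x+y,x)\le\frac{T^2}2\|y\|^2$.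

For the second bound let $g(u)=\Phi(u)-\langle Jx,u\rangle$. It is minimal at $u=x$, since $g(u)-g(x)=\mathcal D(u,x)\ge0$. By the upper bound just found, for every $k$,
$$g(x)\le g(y+k)\le g(y)+\langle Jy-Jx,k\rangle+\tfrac{T^2}2\|k\|^2 .$$
The infimum of the right side over $k$ is $g(y)-\frac1{2T^2}\|Jy-Jx\|^2$ (take $\|k\|=T^{-2}\|Jy-Jx\|$ with $\langle Jy-Jx,k\rangle$ arbitrarily close to $-\|Jy-Jx\|\,\|k\|$). As $g(y)-g(x)=\mathcal D(y,x)$, this is the second half of (3).

**Step 2: the drops are summable.** Let $\iota(n)$ be as in the theorem (in the cyclic case $R=r$) and $m_n=x_{n-1}-x_n\in M_{\iota(n)}$. Since $x_n$ minimizes $\Phi$ on $x_{n-1}+M_{\iota(n)}$, the functional $Jx_n$ annihilates $M_{\iota(n)}$. Hence $D_n:=\mathcal D(x_{n-1},x_n)=\Phi(x_{n-1})-\Phi(x_n)$ and $\sum D_n\le\Phi(x)$.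

**Step 3: along a subsequence, $\|x_n\|^2=\langle Jx_n,x\rangle+o(1)$.** Let $W_n^i=\sum_{k\le n,\ \iota(k)=i}m_k\in M_i$, so $x=x_n+\sum_iW^i_n$. For $n\ge R$ choose $k_i(n)\in(n-R,n]$ with $\iota(k_i(n))=i$. As $Jx_{k_i(n)}$ annihilates $M_i$,
$$\Big|\sum_i\langle Jx_n,W_n^i\rangle\Big|=\Big|\sum_i\langle Jx_n-Jx_{k_i(n)},W_n^i\rangle\Big|\le a_nb_n, \tag{4}$$
$$a_n=\sum_{n-R<k\le n}\|Jx_k-Jx_{k-1}\|,\qquad b_n=\sum_{k\le n}\|m_k\| .$$
By (3) and Cauchy–Schwarz, $a_n\le T\sqrt{2R}\,d_n^{1/2}$ with $d_n=\sum_{n-R<k\le n}D_k$, and $b_n\le T\sqrt{2n}\,(\sum D_k)^{1/2}$. Since $\sum d_n\le R\sum D_k<\infty=\sum\frac1n$, we have $\liminf nd_n=0$, so $a_nb_n\to0$ along a subsequence. As $\langle Jx_n,x\rangle=\|x_n\|^2+\sum_i\langle Jx_n,W^i_n\rangle$, this is the claim.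

**Step 4: the limit.** The norms $\|x_n\|$ decrease to some $N_\infty$. $X$ is reflexive and $\|Jx_n\|=\|x_n\|\le\|x\|$, so along a further subsequence $Jx_n\rightharpoonup\xi$. Since $\|Jx_n-Jx_{k_i(n)}\|\le a_n\to0$ and the annihilator $M_i^\perp$ is weakly closed, $\xi\in\bigcap_iM_i^\perp=M^\perp$; also $\|\xi\|\le N_\infty$. Therefore
$$N_\infty^2=\langle\xi,x\rangle=\langle\xi,x-P_{\overline M}x\rangle\le N_\infty\operatorname{dist}(x,\overline M),$$
so $\|x-y_n\|=\|x_n\|\to\operatorname{dist}(x,\overline M)$, because $y_n\in M$ gives the reverse inequality. Finally (2) for the vectors $x-\frac{y_n+y_m}2$ and $\frac{y_n-y_m}2$ gives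
$$T^{-2}\Big\|\frac{y_n-y_m}2\Big\|^2\le\tfrac12\|x_n\|^2+\tfrac12\|x_m\|^2-\operatorname{dist}(x,\overline M)^2\to0 .$$
So $(y_n)$ is Cauchy, and its limit, an element of $\overline M$ attaining the distance, is $P_{\overline M}x$. $\blacksquare$

## 5. Where the estimate stops, and an orbit that could drift

Suppose convexity is weaker, so that instead of the first half of (3) one has only $D_k\ge c\|m_k\|^p$ with $p>2$. Hölder's inequality then gives $b_n\le Cn^{1-1/p}$, and with $a_n\le Cd_n^{1/2}$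
$$a_nb_n\le C\,n^{\frac12-\frac1p}\,(nd_n)^{1/2}.$$
All that is known of $d_n$ is $\sum d_n<\infty$. For $d_n=1/(n\log^2n)$ the right side is $Cn^{1/2-1/p}/\log n\to\infty$, so the bound gives nothing. Similarly, if the second half of (3) is weakened to $D_k\ge c\|Jx_k-Jx_{k-1}\|^{q/(q-1)}$ with $q<2$, one gets $a_nb_n\le Cn^{\frac1q-\frac12}(nd_n)^{1-\frac1q}$, again with a growing factor. The approach stops at (4): the total length $b_n$ of the moves may grow too fast.

This suggests what a counterexample looks like: an orbit that travels very far at little cost. The following computation is a guide and is not used in the proof. Take the pair of Section 2 with a new norm on $H\times H$, $\|(u,v)\|^p=Q(u,v)\approx|v|^p+\mathrm{cost}(u)$. One round replaces $v$ by $v+As$, where $s$ minimizes $Q(s,v+As)$. Let $e(t)$ be a fixed bump translated to the position $t\in\mathbb R$. We want $v_n\approx e(t_n)$ with $t_n\to\infty$. Suppose there is a unit vector $z$ at position $t$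 with $Az=m(e'-\eta e)$, $m\approx\alpha(t)$: using $z$ moves $e$ forward along its curve and shrinks it slightly. For $s=\sigma z$ the gain in $|v|^p$ is about $p\sigma m\eta$. If the cost of $\sigma z$ is $\sigma^p$, the minimizer has $\sigma^{p-1}\approx\alpha\eta$. The displacement is $\sigma m$ and the length lost is $\sigma m\eta$, so the loss per unit of displacement is $\eta(t)$. If $\int\eta\,dt$ is small, the orbit can travel to $+\infty$ and keep almost all its length.

The danger is in the other directions $s_\perp\perp z$. If they were as cheap as $z$, they would dominate. We make them cost $c|s_\perp|^2$, which is more than $|s_\perp|^p$ for small $s_\perp$. The response near the bump is then $|s_\perp|\approx\alpha$, with uncontrolled displacement $\alpha^2$. To be harmless this must not exceed the controlled loss $\sigma m\eta\approx(\alpha\eta)^{p/(p-1)}$. With $\eta=\alpha^\lambda$ the condition is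
$$(1+\lambda)\frac p{p-1}\le2,\qquad\text{that is,}\qquad\lambda\le\frac{p-2}p .$$
Integrability of $\eta$ asks for $\lambda>0$. So $p>2$ leaves exactly the room we need, and for $p=2$ there is none. We take $\lambda=\frac{p-2}p$; then $\sigma\approx\alpha^{2/p}$.

Three things must be made rigorous. The cheap direction $z$ depends on the position of $v$, and the resulting function $Q$ must still be convex, uniformly and smoothly. The vector $v_n$ will only be close to the curve $e(\cdot)$, and the error must not accumulate. And the part of $s_\perp$ far from the bump, where $\alpha(x)$ may be much larger than at the bump, can spoil a step; such steps must be paid for.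

## 6. A curve of translates and its nearest parameter

$H=L^2(\mathbb R)$ has norm $|\cdot|$ and inner product $\langle\cdot,\cdot\rangle$. Fix $0\le f\in C_c^\infty(\mathbb R)$ with $\operatorname{supp}f\subset[-1,1]$ and $|f|=1$, and put $e(t)=f(\cdot-t)$, a $C^\infty$ map $\mathbb R\to H$. Primes on $e$ are $t$-derivatives. Let $b=|e'(t)|=|f'|>0$ and $b_2=|e''(t)|=|f''|>0$. Differentiating $|e|^2=1$ twice gives $\langle e',e\rangle=0$ and $\langle e'',e\rangle=-b^2$. All derivatives of $e(t)$ are supported in $I_t:=[t-1,t+1]$.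

The function $\Lambda(\tau)=\langle e(t),e(t+\tau)\rangle$ is continuous, $\ge0$, zero for $|\tau|\ge2$, and $<1$ for $\tau\ne0$ (equality in Cauchy–Schwarz would make $f$ periodic). Let $h=\min(1,b/(4b_2))$. By compactness $d:=\inf_{|\tau|\ge h}\sqrt{2-2\Lambda(\tau)}>0$; that is, $|e(t)-e(t')|\ge d$ if $|t-t'|\ge h$. Fix $\kappa\in(0,\frac1{100}]$ so small that $r_0:=\sqrt{6\kappa}$ satisfies $2r_0<\min(d,1)$ and $r_0\le b^2/(8b_2)$. Put
$$\Theta(v)=\sup_t\langle e(t),v\rangle\quad(1\text{-Lipschitz}),\qquad K=\{v\ne0:\Theta(v)>(1-3\kappa)|v|\},$$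
so $K$ is an open cone around the curve. The next lemma shows that vectors in $K$ have a well-defined position on the curve.

**Lemma 2.** (i) If $|v|=1$ and $\langle e(t_i),v\rangle>1-3\kappa$ for $i=1,2$, then $|t_1-t_2|<h$.

(ii) If $|v|=1$, $\langle e(t),v\rangle>1-3\kappa$ and $|\tau-t|\le h$, then $\frac58b^2\le-\langle e''(\tau),v\rangle\le\frac{11}8b^2$.

(iii) For $v\in K$ the maximizer $t(v)$ of $\langle e(\cdot),v\rangle$ exists and is unique. The function $t$ is $C^\infty$ and $0$-homogeneous on $K$, with $|t'(v)|\le C/|v|$, $|t''(v)|\le C/|v|^2$, $\langle e'(t(v)),v\rangle=0$ and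
$$t'(v)[l]=\frac{\langle e'(t),l\rangle}\beta,\qquad\beta=-\langle e''(t),v\rangle\ge\frac{b^2}2|v|,\qquad t=t(v). \tag{5}$$

*Proof.* In (i) and (ii), $|v-e(t)|^2=2-2\langle e(t),v\rangle<6\kappa=r_0^2$ for each parameter $t$ in the hypothesis.

(i) $|e(t_1)-e(t_2)|<2r_0<d$, so $|t_1-t_2|<h$.

(ii) Since $\langle e''(\tau),e(\tau)\rangle=-b^2$, we have $|\langle e''(\tau),v\rangle+b^2|=|\langle e''(\tau),v-e(\tau)\rangle|\le b_2(|v-e(t)|+|e(t)-e(\tau)|)\le b_2(r_0+bh)\le\frac{b^2}8+\frac{b^2}4$.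

(iii) *Existence and uniqueness.* The function $\langle e(\cdot),v\rangle$ is continuous, has positive supremum and tends to $0$ at $\pm\infty$, so a maximizer exists. For uniqueness take $|v|=1$. Two maximizers $t_1,t_2$ satisfy $|t_1-t_2|<h$ by (i), and by (ii) the function is strictly concave on $[t_1-h,t_1+h]$, so $t_1=t_2$. Homogeneity is clear.

*Smoothness.* Let $v_0\in K$, $|v_0|=1$, $t_0=t(v_0)$. For $v$ near $v_0$ we have $v\in K$ and
$$\langle e(t(v)),v_0\rangle\ge\Theta(v)-|v-v_0|\ge\Theta(v_0)-2|v-v_0|>1-3\kappa,$$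
so $|t(v)-t_0|<h$ by (i). For $\tau\in[t_0-h,t_0+h]$, (ii) gives $-\langle e''(\tau),v\rangle\ge\frac58b^2-b_2|v-v_0|\ge\frac12b^2$ for $v$ near $v_0$. So $\langle e'(\cdot),v\rangle$ is strictly decreasing on this interval, and $t(v)$ is its only zero there. The map $F(t,v)=\langle e'(t),v\rangle$ is $C^\infty$ with $F(t_0,v_0)=0$, $\partial_tF(t_0,v_0)\ne0$. The implicit function theorem gives a $C^\infty$ zero near $t_0$, and it must equal $t(v)$.

*Formulas.* Differentiating $\langle e'(t(v)),v\rangle=0$ gives $\langle e'',v\rangle t'[l]+\langle e',l\rangle=0$, which is (5); the bound for $\beta$ is (ii) with homogeneity. Differentiating again,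
$$\langle e''',v\rangle t'[l]^2+2\langle e'',l\rangle t'[l]+\langle e'',v\rangle t''[l,l]=0 .$$
For $|v|=1$ these two identities bound $|t'|$ and $|t''|$; the general case follows by $0$-homogeneity. $\square$

On $K$, $\Theta(v)=\langle e(t(v)),v\rangle$ is $C^\infty$. As $\langle e'(t),v\rangle=0$, we get $\Theta'(v)[l]=\langle e(t),l\rangle$ and then $\Theta''(v)[l,l]=\langle e'(t),l\rangle^2/\beta$. So $|\Theta'|\le1$ and $|\Theta''|\le C/|v|$ on $K$.

## 7. Weights and the field of cheap directions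

Let $\lambda\in(0,1]$ (fixed later, separately for Theorems 1 and 3), $\varepsilon\in(0,1]$, $j(t)=\sqrt{1+t^2}$ and
$$\alpha(t)=\varepsilon2^{-j(t)},\qquad\eta(t)=\alpha(t)^\lambda\le\varepsilon^\lambda.$$
The function $j$ is $1$-Lipschitz with all derivatives bounded. $A$ is multiplication by $\alpha(x)$ on $H$: it is self-adjoint, injective (hence has dense range), and $|As|\le\varepsilon|s|$. For $|x-t|\le1$ we have $\frac12\alpha(t)\le\alpha(x)\le2\alpha(t)$, and $\eta$ changes by at most a factor $2$ over a distance $\le1$.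

**Conventions.** $C,c_1,c_2,\dots>0$ are constants independent of $\varepsilon$ and of the step number $n$; $C$ may change from line to line. "For $\varepsilon$ small" means $\varepsilon\le\varepsilon_0$ with such a constant $\varepsilon_0>0$.

**The vector $z(t)$.** We need a unit vector with $Az$ proportional to $e'-\eta e$. Put
$$y(t)=\alpha(t)A^{-1}(e'(t)-\eta(t)e(t)),\qquad z(t)=\frac{y(t)}{|y(t)|},\qquad Az(t)=m(t)\big(e'(t)-\eta(t)e(t)\big),\qquad m=\frac\alpha{|y|}. \tag{6}$$
Explicitly $y(t)(x)=2^{j(x)-j(t)}\big(-f'(x-t)-\eta(t)f(x-t)\big)$. This is jointly smooth in $(t,x)$ and supported in $|x-t|\le1$, where $2^{j(x)-j(t)}\in[\frac12,2]$. Its $t$-derivatives of each order are bounded uniformly in $x$, $t$, $\varepsilon$, because $j$ has bounded derivatives and $\eta=\varepsilon^\lambda2^{-\lambda j}$. So $y$ is a $C^\infty$ map into $H$ with derivatives bounded uniformly in $t$ and $\varepsilon$. Since $|e'-\eta e|^2=b^2+\eta^2$, we have $b/2\le|y|\le2(b+1)$.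 Hence $z$ has uniformly bounded derivatives, $z$ and $z'$ are supported in $I_t$, $\langle z,z'\rangle=0$, and $c\alpha\le m\le C\alpha$ for some $c>0$.

**The field $Z(v)$.** We attach $z(t(v))$ to vectors $v$ near the curve and cut off. Let $\chi:\mathbb R\to[0,1]$ be smooth, $\chi=0$ on $(-\infty,1-2\kappa]$, $\chi=1$ on $[1-\kappa,\infty)$. Define
$$Z(v)=\chi\big(\Theta(v)/|v|\big)\,z(t(v))\ \ (v\in K),\qquad Z(-v)=-Z(v)\ \ (v\in K),\qquad Z=0\ \text{ on }H\setminus(K\cup(-K)).$$
*Consistency.* $K\cap(-K)=\emptyset$: for a unit vector $v$ in both there would be $t,t'$ with $|v-e(t)|<r_0$, $|v+e(t')|<r_0$, so $|e(t)+e(t')|<2r_0<1$, while $|e(t)+e(t')|^2=2+2\Lambda(t'-t)\ge2$.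

*Smoothness.* $Z$ is $C^\infty$ on $K$ and on $-K$. On the open set $U=\{v\ne0:\Theta(v),\Theta(-v)<(1-2\kappa)|v|\}$ we have $Z=0$, by the choice of $\chi$. If $v\ne0$ is not in $U$, then $v\in K$ or $-v\in K$. So $U,K,-K$ cover $H\setminus\{0\}$, and $Z$ is $C^\infty$ there.

*Bounds.* $Z$ is odd, $0$-homogeneous and $|Z|\le1$. At points of $K$ with $|v|=1$, the functions $t$, $\Theta$, $|v|$ have first and second derivatives bounded by constants, and $z,\chi$ have bounded derivatives. By the chain and product rules $|Z'|,|Z''|\le L$ there. By oddness and homogeneity, on $H\setminus\{0\}$,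
$$|Z'(v)|\le\frac L{|v|},\qquad|Z''(v)|\le\frac L{|v|^2},\qquad L\text{ independent of }\varepsilon. \tag{7}$$

Finally let $\omega:[0,\infty)\to[0,1]$ be smooth with $\omega=1$ on $[0,1]$ and $\omega=0$ on $[2,\infty)$.

## 8. The norm for Theorem 1

Let $2<p\le4$ and $\lambda=\frac{p-2}p$. On $X=H\times H$ put $Q_0(u,v)=|u|^p+|v|^p$ and $Q=Q_0+cG$ with
$$G(u,v)=\omega(|u|/|v|)\,|v|^{p-2}\big(|u|^2-\langle u,Z(v)\rangle^2\big),\qquad G(u,0)=0 .$$
The extra cost $cG$ is quadratic in $u$ but vanishes, near the curve, for $u$ parallel to $z(t(v))$. Since $|Z|\le1$, $G\ge0$. $G$ is even (because $Z$ is odd) and $p$-homogeneous. It is $C^\infty$ on $X\setminus\{0\}$: it vanishes for $|u|\ge2|v|$, and $\omega=1$ for $|u|\le|v|$, so $|u|$ causes no trouble at $u=0$. The function $|\cdot|^p$ is $C^2$ on $H$, with second derivative $\ge p|u|^{p-2}|k|^2$ in direction $k$.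

**Lemma 3.** $D^2G[(k,l)^2]\ge-C_1\big(|u|^{p-2}|k|^2+|v|^{p-2}|l|^2\big)$ on $X\setminus\{0\}$, with $C_1$ independent of $\varepsilon$.

*Proof.* For $|u|<|v|$, $G=B(v)[u,u]$ with $B(v)=|v|^{p-2}(I-Z\otimes Z)\ge0$, and by (7) $|B'|\le C|v|^{p-3}$, $|B''|\le C|v|^{p-4}$. Hence
$$D^2G=2B[k,k]+4B'[l][u,k]+B''[l,l][u,u]\ge-C|v|^{p-3}|u||k||l|-C|v|^{p-4}|u|^2|l|^2 .$$
Since $|u|\le|v|$ and $p\le4$,
$$|v|^{p-3}|u|=|u|^{\frac{p-2}2}|v|^{\frac{p-2}2}\Big(\frac{|u|}{|v|}\Big)^{\frac{4-p}2}\le|u|^{\frac{p-2}2}|v|^{\frac{p-2}2},\qquad|v|^{p-4}|u|^2\le|v|^{p-2}.$$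
Now apply $2\cdot|u|^{\frac{p-2}2}|k|\cdot|v|^{\frac{p-2}2}|l|\le|u|^{p-2}|k|^2+|v|^{p-2}|l|^2$.

For $|v|\le|u|\le2|v|$: when $|v|=1$, all factors of $G$ have derivatives up to order two bounded independently of $\varepsilon$. Since $D^2G$ is $(p-2)$-homogeneous, $|D^2G[(k,l)^2]|\le C|v|^{p-2}(|k|^2+|l|^2)\le C(|u|^{p-2}|k|^2+|v|^{p-2}|l|^2)$. For $|u|\ge2|v|$, $D^2G=0$. $\square$

**Step 1: $Q^{1/p}$ is a norm.** Fix $c\in(0,1]$, independent of $\varepsilon$, with $cC_1\le p/2$. Since $D^2Q_0[(k,l)^2]\ge p(|u|^{p-2}|k|^2+|v|^{p-2}|l|^2)$, Lemma 3 gives $D^2(Q-\frac12Q_0)=\frac12D^2Q_0+cD^2G\ge0$ off $0$. So $Q-\frac12Q_0$ is convex on every segment avoiding $0$; a segment through $0$ is a limit of parallel segments avoiding $0$, so by continuity it is convex on every segment. Hence $Q-\frac12Q_0$ and $Q$ are convex. Moreover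
$$Q_0\le Q\le2Q_0, \tag{8}$$
because $G\le|v|^{p-2}|u|^2\le\max(|u|,|v|)^p\le Q_0$. As $Q$ is even, $p$-homogeneous, convex and positive off $0$, $\|\cdot\|:=Q^{1/p}$ is the gauge of the symmetric convex set $\{Q\le1\}$. It is a norm equivalent to the Hilbert norm of $H\times H$. So $X$ is complete and isomorphic to $\ell_2$.

**Step 2: convexity power type $p$.** For $a,a'\in H$, convexity of $s\mapsto s^{p/2}$, the parallelogram law and superadditivity of $s^{p/2}$ give
$$\tfrac12(|a|^p+|a'|^p)\ge\big(\tfrac12|a|^2+\tfrac12|a'|^2\big)^{p/2}=\Big(\Big|\frac{a+a'}2\Big|^2+\Big|\frac{a-a'}2\Big|^2\Big)^{p/2}\ge\Big|\frac{a+a'}2\Big|^p+\Big|\frac{a-a'}2\Big|^p .$$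
Adding half of this inequality for $Q_0$ to the midpoint convexity of $Q-\frac12Q_0$, for $\|x\|,\|y\|\le1$ we get
$$\Big\|\frac{x+y}2\Big\|^p\le1-\tfrac12Q_0\Big(\frac{x-y}2\Big)\le1-\tfrac14\Big\|\frac{x-y}2\Big\|^p .$$
Since $1-s^p\le p(1-s)$ on $[0,1]$, $\delta_X(t)\ge c't^p$ with $c'=\frac1{4p2^p}$.

**Step 3: smoothness power type $2$.** On the shell $\frac12\le\|x\|\le\frac32$, $Q_0\le Q$ bounds $|u|,|v|$, so $D^2Q_0$ and $DQ_0$ are bounded. Where $|u|\le2|v|$ in the shell, $2^{-p}\le Q\le2Q_0\le2(2^p+1)|v|^p$, so $|v|$ is bounded below and, by homogeneity, $DG$ and $D^2G$ are bounded; elsewhere they vanish. So $D^2Q$ and $DQ$ are bounded on the shell, and $Q\ge2^{-p}$ there; hence $D^2\|\cdot\|=D^2(Q^{1/p})$ is bounded. For $\|x\|=1$, $\|k\|\le\frac12$ the segment $[x-k,x+k]$ lies in the shell, so $\|x+k\|+\|x-k\|-2\le C\|k\|^2$. Thus $\rho_X(\tau)\le C\tau^2$ for $\tau\le\frac12$; for $\frac12\le\tau\le1$ use $\rho_X(\tau)\le\tau\le2\tau^2$.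

## 9. The recursion and the tracking of the curve

This section serves both Theorem 1 and Theorem 3. We use only that $Q$ is $C^1$ off $0$, that $\|\cdot\|$ is a power of $Q$ and makes $X=H\times H$ uniformly convex, that $Q(u,v)>Q(0,v)$ for $u\ne0$, that $Q\ge0$, and that $Q(0,e(0))=1$. For the $Q$ of Section 8 these hold, since $G\ge0=G(0,v)$.

Put $M_1=H\times\{0\}$ and $M_2=\{(u,Au):u\in H\}$. As in Section 2 both are closed, and $M=H\times\operatorname{ran}A$ is dense. Let $x=(0,e(0))$ and $v_0=e(0)$. The element of least norm in $(u,v)+M_1$ is $(0,v)$; the one in $(0,v)+M_2$ is $(s,v+As)$, where $s$ minimizes $Q(s,v+As)$. So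
$$x_{2n+1}=(0,v_n),\qquad x_{2n+2}=(s_{n+1},v_{n+1}),\qquad v_{n+1}=v_n+As_{n+1}.$$
Write $s=s_{n+1}$, $w=v_{n+1}$. If $(s,w)\ne0$, stationarity in the directions $(k,Ak)$ reads
$$\partial_uQ(s,w)+A\,\partial_vQ(s,w)=0 . \tag{9}$$
Since $s=0$ is a competitor, $Q(s_{n+1},v_{n+1})\le Q(0,v_n)$, and telescoping gives the energy bound
$$\sum_n\big[Q(s_{n+1},v_{n+1})-Q(0,v_{n+1})\big]\le\sum_n\big[Q(0,v_n)-Q(0,v_{n+1})\big]\le1, \tag{10}$$
in which every term on the left is $\ge0$.

When $v_n\in K$ put $t_n=t(v_n)$ and $o_n=v_n-e(t_n)$: position and error. Here $v_0\in K$, $t_0=0$, $o_0=0$. Fix $\rho_0=\sqrt\kappa/4\le\frac1{40}$. Call the step $n\to n+1$ admissible if $v_n\in K$ and $|o_n|\le\rho_0$. The first lemma says that a short admissible step stays well inside $K$.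

**Lemma 4.** Suppose $v_n\in K$, $|o_n|\le\rho_0$, $|v_{n+1}-v_n|\le\rho_0$. Then $S:=|w|\in[0.95,1.05]$, $\Theta(w)/|w|>1-\kappa$ (so $w\in K$ and $Z=z(t(\cdot))$ near $w$), $\langle e(t_{n+1}),w\rangle=\Theta(w)\in[\frac12,2]$, and $\Delta:=t_{n+1}-t_n$ satisfies $|\Delta|<h\le1$.

*Proof.* $|w-e(t_n)|\le2\rho_0\le0.05$, which gives the range of $S$. Then $\big|\frac w{|w|}-e(t_n)\big|\le\big||w|-1\big|+2\rho_0\le4\rho_0$, so $\langle e(t_n),\frac w{|w|}\rangle\ge1-8\rho_0^2=1-\frac\kappa2$. This gives $\Theta(w)/|w|>1-\kappa$, and near $w$ the cutoff $\chi$ equals $1$. The range of $\Theta(w)$ follows from $0.99\cdot0.95\le\Theta(w)\le1.05$. For $|\Delta|<h$ apply Lemma 2(i) to $w/|w|$ at $t_n$ and $t_{n+1}$. $\square$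

From now on $\alpha,\eta,m,z,z',e,e',I$ without argument are taken at $t_{n+1}$ (with $I=I_{t_{n+1}}$), while $\alpha(x)$ denotes the multiplier. Write
$$s=\sigma z+s_\perp,\qquad s_\perp\perp z,\qquad\nu:=|A1_Is_\perp| .$$

**Lemma 5 (tracking).** In the situation of Lemma 4 assume that on $\mathbb R\setminus I$ we have $s=s_\perp=-\zeta\,\alpha(x)\,w$ with a constant $\zeta\ge0$. Then
$$|o_{n+1}|\le|o_n|+|\sigma|m\eta+\nu+\tfrac12b_2\Delta^2, \tag{11}$$
$$\beta_n\Delta=\sigma mb^2+\vartheta,\qquad|\vartheta|\le b\nu,\qquad\beta_n\in[b^2/4,4b^2]. \tag{12}$$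

So the error grows by at most the loss $\sigma m\eta$ plus local noise, and the displacement is $\sigma m$ up to constants and noise. The part of $s_\perp$ away from the bump, which may be large, does not enter.

*Proof.* By (6), $w-v_n=As=\sigma m(e'-\eta e)+As_\perp$. We have $o_{n+1}\perp e'$, since $\langle e',w\rangle=0=\langle e',e\rangle$. Off $I$, $e=0$, so $o_{n+1}=w$ there and
$$\langle o_{n+1},A1_{I^c}s_\perp\rangle=-\zeta\int_{I^c}\alpha(x)^2w^2\,dx\le0 .$$
By Taylor, $e(t_n)-e(t_{n+1})=-\Delta e'+\varrho$ with $|\varrho|\le\frac12b_2\Delta^2$. Hence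
$$\langle o_{n+1},o_{n+1}-o_n\rangle=\langle o_{n+1},\,e(t_n)-e(t_{n+1})+w-v_n\rangle\le|o_{n+1}|\big(\tfrac12b_2\Delta^2+|\sigma|m\eta+\nu\big):$$
the multiples of $e'$ drop out, and the part off $I$ has a favorable sign. The left side is $\ge|o_{n+1}|^2-|o_{n+1}||o_n|$, and dividing by $|o_{n+1}|$ gives (11), which is trivial if $o_{n+1}=0$.

For (12) let $g(\tau)=\langle e'(\tau),v_n\rangle$. Then $g(t_n)=0$, and since $e'$ lives on $I$ and $\langle e',w\rangle=0$,
$$g(t_{n+1})=\langle e',v_n-w\rangle=-\sigma mb^2-\langle e',A1_Is_\perp\rangle .$$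
By the mean value theorem $g(t_{n+1})=-\beta_n\Delta$ with $\beta_n=-\langle e''(\tau^*),v_n\rangle$ and $|\tau^*-t_n|<h$. Lemma 2(ii) for $v_n/|v_n|$ with $t=t_n$, together with $|v_n|\in[1-\rho_0,1+\rho_0]$, gives $\beta_n\in[b^2/4,4b^2]$. $\square$

## 10. Bookkeeping: a budget for the whole orbit

The next lemma turns one-step estimates into divergence. Think of $E_n$ as the size of the loss in step $n$.

**Lemma 6.** Assume that for $\varepsilon$ small every admissible step satisfies the hypotheses of Lemma 5, and that there are numbers $E_n\ge\alpha^4$, with $\alpha=\alpha(t_{n+1})$, and a division of the admissible steps into good and bad ones such that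

(a) $|o_{n+1}|\le|o_n|+CE_n$;

(b) in a good step $E_n\le C\eta\Delta$; in a bad step $\Delta\ge-CE_n$;

(c) if all steps $n<N$ are admissible, then $\sum_{n<N,\ \mathrm{bad}}E_n\le C\varepsilon^\lambda$.

Then for $\varepsilon$ small: $|o_n|\le\rho_0$ for all $n$, $t_n\to+\infty$, and $(x_n)$ does not converge.

*Proof.* **Step 1: a potential.** Let $\Psi(t)=\int_{-\infty}^t\eta\,d\tau$. As $\eta=\varepsilon^\lambda2^{-\lambda j}$ and $j(\tau)\ge|\tau|$, $\Psi\in[0,C\varepsilon^\lambda]$. In a good step $\Delta>0$, and since $|\Delta|\le1$, $\Psi(t_{n+1})-\Psi(t_n)\ge\frac12\eta\Delta\ge c_1E_n$. In a bad step $\Psi(t_{n+1})-\Psi(t_n)\ge-2\eta\max(-\Delta,0)\ge-CE_n$.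

**Step 2: all steps are admissible.** Step $0$ is admissible. Let all steps $n<N$ be admissible; then $v_N\in K$ by Lemma 4. Summing Step 1,
$$c_1\sum_{n<N,\ \mathrm{good}}E_n\le\Psi(t_N)-\Psi(t_0)+C\sum_{n<N,\ \mathrm{bad}}E_n\le C\varepsilon^\lambda,$$
and with (c), $\sum_{n<N}E_n\le C\varepsilon^\lambda$, with $C$ independent of $N$. By (a) and $o_0=0$, $|o_N|\le C\varepsilon^\lambda\le\rho_0$ for $\varepsilon$ small. So step $N$ is admissible. By induction all steps are, and $\sum_nE_n<\infty$.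

**Step 3: the orbit goes to infinity.** Since $\alpha(t_{n+1})^4\le E_n\to0$, $|t_n|\to\infty$. Good steps have $\Delta>0$, so $t_n\ge-C\sum E_i$ is bounded below. Hence $t_n\to+\infty$.

**Step 4: no convergence.** If $x_n$ converged, then $v_n\to v$ with $|v|\ge1-\rho_0$, as $|v_n|\ge1-|o_n|$. But $e(t_n)\rightharpoonup0$ weakly, so $|v|^2=\lim\langle v,e(t_n)+o_n\rangle\le\rho_0|v|$, that is, $|v|\le\rho_0<1-\rho_0$, a contradiction. $\square$

## 11. One round of the algorithm in the norm of Section 8: proof of Theorem 1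

Let $Q$ be as in Section 8, $\lambda=\frac{p-2}p$, and let step $n$ be admissible. Write $v=v_n$, so $|v|\le2$.

**Step 1: $s$ is small, so Lemma 4 applies.** From $|s|^p+|w|^p\le Q(s,w)\le Q(0,v)=|v|^p$ and $|w|\ge|v|-\varepsilon|s|$,
$$|s|^p\le|v|^p-|w|^p\le p|v|^{p-1}(|v|-|w|)\le p|v|^{p-1}\varepsilon|s|,$$
so $|s|\le(p\varepsilon)^{1/(p-1)}|v|$. For $\varepsilon$ small: $|s|\le1$, $|w-v|\le\varepsilon|s|\le\rho_0$, and $|s|<0.95\le|w|$. So Lemma 4 applies, and near $(s,w)$ we have $\omega=1$ and $G(u,v')=|v'|^{p-2}\big(|u|^2-\langle u,z(t(v'))\rangle^2\big)$.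

**Step 2: the stationarity equation.** By (5), the gradient of $t(\cdot)$ at $w$ is $e'/\beta$. Since $\langle z,z'\rangle=0$, $\langle s,z'\rangle=\langle s_\perp,z'\rangle$. Differentiating $Q$, (9) becomes
$$p|s|^{p-2}s+2cS^{p-2}s_\perp+\mu Aw-\gamma Ae'=0, \tag{13}$$
$$\mu=pS^{p-2}+c(p-2)S^{p-4}|s_\perp|^2\in[1,C],\qquad\gamma=\Gamma\sigma,\qquad\Gamma=\frac{2cS^{p-2}}\beta\langle z',s_\perp\rangle,\qquad|\Gamma|\le C|1_Is_\perp| ,$$
the last because $z'$ is supported in $I$. We now read (13) off $I$, on $I$ orthogonally to $z$, and along $z$.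

**Step 3: off $I$.** There $z=e'=0$ and $s=s_\perp$, so $s_\perp=-\zeta\alpha(x)w$ with $\zeta=\mu/(p|s|^{p-2}+2cS^{p-2})>0$. So Lemma 5 applies.

**Step 4: on $I$, orthogonally to $z$: the noise is $O(\alpha^2)$.** Let $P_\perp$ be the projection onto $z^\perp$. It commutes with multiplication by $1_I$, because $z=1_Iz$. Hence
$$(p|s|^{p-2}+2cS^{p-2})1_Is_\perp=-P_\perp(\mu A1_Iw-\gamma Ae').$$
As $\alpha(x)\le2\alpha$ on $I$ and $|\sigma|\le1$, this gives $|1_Is_\perp|\le C\alpha(1+|1_Is_\perp|)$. For $\varepsilon$ small,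
$$|1_Is_\perp|\le C\alpha,\qquad\nu\le C\alpha^2,\qquad|\Gamma|\le C\alpha. \tag{14}$$

**Step 5: along $z$.** By (6), $\langle Aw,z\rangle=\langle w,Az\rangle=-m\eta\langle e,w\rangle$ and $\langle Ae',z\rangle=mb^2$. With $\theta=-\Gamma mb^2$, the inner product of (13) with $z$ is
$$(p|s|^{p-2}+\theta)\,\sigma=\mu m\eta\langle e,w\rangle\in\big[c_2\alpha^{2(p-1)/p},\,C\alpha^{2(p-1)/p}\big],\qquad|\theta|\le C\alpha^2, \tag{15}$$
since $\alpha\eta=\alpha^{1+(p-2)/p}=\alpha^{2(p-1)/p}$.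

*Sign: $\sigma>0$.* The right side is positive. If $\sigma<0$, then $p|s|^{p-2}+\theta<0$, so its absolute value is $\le|\theta|\le C\alpha^2$; as $|\sigma|\le1$, the left side is $\le C\alpha^2$. This is impossible for $\varepsilon$ small, since $2(p-1)/p<2$.

*Upper bound: $\sigma\le C\alpha^{2/p}$.* As $\sigma\le|s|$, $p\sigma^{p-1}\le p|s|^{p-2}\sigma\le C\alpha^{2(p-1)/p}+C\alpha^2\sigma$. If the first term on the right is the larger, $\sigma\le C\alpha^{2/p}$. If the second is, $\sigma\le C\alpha^{2/(p-2)}\le C\alpha^{2/p}$.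

*Lower bound in good steps.* Call a step good if $|s_\perp|\le\alpha^{2/p}$, bad otherwise. In a good step write $\sigma=\ell\alpha^{2/p}$. Then $|s|^{p-2}\le(\ell^2+1)^{(p-2)/2}\alpha^{2(p-2)/p}$, and $|\theta|\le\alpha^{2(p-2)/p}$ for $\varepsilon$ small, because $2(p-2)/p<2$. So (15) gives $\big(p(\ell^2+1)^{(p-2)/2}+1\big)\ell\ge c_2$, and the left side is increasing in $\ell$ and vanishes at $0$. Hence $\sigma\ge c_3\alpha^{2/p}$.

In a bad step the part of $s_\perp$ off $I$ may make the coefficient $|s|^{p-2}$ in (15) so large that $\sigma$ is too small to be useful. Such a step uses much energy, and (10) limits this.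

**Step 6: Lemma 6 with $E_n=\alpha^2$.** Clearly $E_n\ge\alpha^4$.

(a) $\sigma m\eta\le C\alpha^{\frac2p+1+\frac{p-2}p}=C\alpha^2$ and $\nu\le C\alpha^2$. By (12), $|\Delta|\le C(\alpha^{1+2/p}+\alpha^2)\le C\alpha$, so $\Delta^2\le C\alpha^2$. Use (11).

(b) In a good step (12) gives $\Delta\ge c_4\alpha^{1+2/p}-C\alpha^2\ge\frac{c_4}2\alpha^{1+2/p}$ for $\varepsilon$ small, as $1+\frac2p<2$. So $\eta\Delta\ge\frac{c_4}2\alpha^{\frac{p-2}p+1+\frac2p}=\frac{c_4}2\alpha^2$. In a bad step $\sigma>0$, so $\Delta\ge-C\nu\ge-C\alpha^2$.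

(c) $Q(s,w)-Q(0,w)=|s|^p+cS^{p-2}|s_\perp|^2$, so (10) gives $\sum|s_\perp|^2\le C$ over the steps considered. In a bad step $\alpha^{4/p}\le|s_\perp|^2$, so $\alpha^2=\alpha^{2-4/p}\alpha^{4/p}\le\alpha^{2-4/p}|s_\perp|^2\le\varepsilon^{2\lambda}|s_\perp|^2$. The bad sum is $\le C\varepsilon^{2\lambda}\le C\varepsilon^\lambda$.

By Lemma 6, for a fixed small $\varepsilon$, $(x_n)$ does not converge. Since $\overline M=X$, $P_{\overline M}x=x$. The moduli were estimated in Section 8. For $r>2$ take $M_j=\{0\}$ for $j\ge3$: then $I-P_{M_j}=I$, and only repetitions are inserted in the sequence. $\blacksquare$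

## 12. Full convexity, weak smoothness: proof of Theorem 3

Let $1<q<2$. Now the roles change. The direction $z$ has quadratic cost, and the directions orthogonal to $z$ cost $|s_\perp|^q$, which exceeds $|s_\perp|^2$ for small $s_\perp$. A count as in Section 5 gives $\sigma\approx\alpha\eta$, displacement $\alpha^2\eta$ and loss $\alpha^2\eta^2$. If $s_\perp$ lives near the bump, then $|s_\perp|^{q-1}\approx\alpha$ and the noise is $\alpha^{q/(q-1)}$ with $\frac q{q-1}>2$. So there is room again for some $\lambda>0$.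

Let $\lambda=\frac{2-q}4$, and use Sections 6, 7, 9, 10 with
$$Q(u,v)=|u|^2+|v|^2+cG,\qquad G=\varphi\,|a|^q,\qquad\varphi=\omega(|u|/|v|)\,|v|^{2-q},\qquad a=a(u,v)=u-\langle u,Z(v)\rangle Z(v),$$
and $G(u,0)=0$. $Q$ is even (as $a(-u,-v)=-a(u,v)$) and $2$-homogeneous, $G\ge0$ and $G(0,v)=0$; so $Q(u,v)>Q(0,v)$ for $u\ne0$ and $Q(0,e(0))=1$. Since $|Z|\le1$, $|a|\le|u|$, and so $G\le|v|^{2-q}|u|^q\le|x|_H^2:=|u|^2+|v|^2$ for $x=(u,v)$.

**Step 1: $Q-\frac12|\cdot|_H^2$ is convex for a suitable $c$.** $G$ is not twice differentiable where $a=0$, so we regularize. For $\tau\in(0,1]$ let $Y=(a,\tau v)\in H\times H$ and $G_\tau=\varphi|Y|^q$. This is $2$-homogeneous, vanishes for $|u|\ge2|v|$, and is $C^\infty$ off $0$, as $Y\ne0$ when $v\ne0$. The function $|\cdot|^q$ is convex, so its second derivative is $\ge0$ away from $0$, and its first derivative at $Y$ has norm $q|Y|^{q-1}$. Discarding the nonnegative term, we get as quadratic forms, with operator-norm bounds,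
$$D^2G_\tau\ge-|D^2\varphi||Y|^q-2q|D\varphi||Y|^{q-1}|DY|-q\varphi|Y|^{q-1}|D^2Y| .$$
For $|v|=1$, $|u|\le2$ the right side is $\ge-C_2$, uniformly in $\tau$ and $\varepsilon$, because by (7) $\varphi$ and $a$ have derivatives up to order two bounded independently of $\varepsilon$ there. As $D^2G_\tau$ is $0$-homogeneous, $D^2G_\tau[\xi,\xi]\ge-C_2|\xi|_H^2$ off $0$. Fix $c\in(0,1]$ with $cC_2\le1$. Then $\frac12|x|_H^2+cG_\tau$ has nonnegative second derivative off $0$ and is continuous, hence is convex as in Section 8. Since $G_\tau\to G$ pointwise as $\tau\to0$, $Q-\frac12|\cdot|_H^2=\frac12|\cdot|_H^2+cG$ is convex.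

**Step 2: the norm and its convexity.** Since $|x|_H^2\le Q\le2|x|_H^2$, $\|\cdot\|=Q^{1/2}$ is a norm equivalent to the Hilbert norm. By the parallelogram identity for $\frac12|\cdot|_H^2$ and Step 1, for $\|x\|,\|y\|\le1$
$$\Big\|\frac{x+y}2\Big\|^2\le1-\tfrac12\Big|\frac{x-y}2\Big|_H^2\le1-\tfrac14\Big\|\frac{x-y}2\Big\|^2,$$
and $1-s^2\le2(1-s)$ on $[0,1]$ gives $\delta_X(t)\ge c't^2$.

**Step 3: smoothness power type $q$.** First, for $a,a'\in H$,
$$\big||a|^{q-2}a-|a'|^{q-2}a'\big|\le C|a-a'|^{q-1}, \tag{16}$$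
where $|a|^{q-2}a:=0$ for $a=0$. Let $|a|\ge|a'|$. If $|a-a'|\ge\frac12|a|$, the left side is $\le2|a|^{q-1}\le4|a-a'|^{q-1}$. Otherwise the segment $[a,a']$ stays outside the ball of radius $\frac12|a|$ about $0$. The derivative of $a\mapsto|a|^{q-2}a$ has norm $\le|a|^{q-2}$, so the left side is $\le C|a|^{q-2}|a-a'|\le C|a-a'|^{q-1}$, the last because $|a|>2|a-a'|$ and $q<2$.

Let $\|x\|=1$, $x=(u,v)$; then $|x|_H^2\in[\frac12,1]$. Let $B$ be the $|\cdot|_H$-ball of radius $r_1$ about $x$, with a small absolute constant $r_1$.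

If $|u|\ge3|v|$, then $|u|\ge\sqrt{9/20}$, and for $(u',v')\in B$, $|u'|-2|v'|\ge\frac13|u|-3r_1>0$. So $G=0$ on $B$.

If $|u|<3|v|$, then $|v|\ge1/\sqrt{20}$, and for $(u',v')\in B$, $4|v'|-|u'|\ge|v|-5r_1>0$ and $|v'|\ge\frac12|v|$. So on $B$, $\varphi$ and $a$ have uniformly bounded derivatives up to order two, and $G$ is $C^1$ with
$$DG=|a|^qD\varphi+q\varphi|a|^{q-2}\langle a,Da\rangle .$$
By (16), and since Lipschitz functions on a ball of bounded size are $(q-1)$-Hölder, $DG$ is $(q-1)$-Hölder on $B$ with a uniform constant.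

Take $r_1$ also so small that $\|\cdot\|\ge\frac12$ on $B$. Then $D\|\cdot\|=DQ/(2\|\cdot\|)$ is $(q-1)$-Hölder on $B$ with a uniform constant, and for $|k|_H\le r_1$
$$\|x+k\|+\|x-k\|-2=\int_0^1\big(D\|\cdot\|(x+\vartheta k)-D\|\cdot\|(x-\vartheta k)\big)[k]\,d\vartheta\le C\|k\|^q .$$
With $\rho_X(\tau)\le\tau$ for the remaining $\tau$, $\rho_X(\tau)\le C\tau^q$ on $(0,1]$. By homogeneity we have also seen that $Q$ is $C^1$ off $0$, so (9) is available.

**Step 4: $s$ is small.** Let step $n$ be admissible, $v=v_n$. From $|s|^2+|w|^2\le Q(s,w)\le Q(0,v)=|v|^2$ and $|w|\ge|v|-\varepsilon|s|$, $|s|^2\le2|v|(|v|-|w|)\le2|v|\varepsilon|s|$, so $|s|\le2\varepsilon|v|$. For $\varepsilon$ small, $|s|\le1$, $|w-v|\le\rho_0$, $|s|<0.95\le|w|$. So Lemma 4 applies, and near $(s,w)$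
$$G(u,v')=|v'|^{2-q}\big|u-\langle u,z(t(v'))\rangle z(t(v'))\big|^q .$$

**Step 5: the stationarity equation.** At $(s,w)$ we have $a=s_\perp$. The $v$-derivative of $u-\langle u,z\rangle z$ there in direction $l$ is $-(\langle s,z'\rangle z+\sigma z')t'[l]$, and its inner product with $s_\perp$ is $-\sigma\langle s_\perp,z'\rangle t'[l]$, where $t'[l]=\langle e',l\rangle/\beta$. With $|s_\perp|^{q-2}s_\perp:=0$ if $s_\perp=0$, (9) reads
$$2s+cqS^{2-q}|s_\perp|^{q-2}s_\perp+\mu Aw-\gamma Ae'=0, \tag{17}$$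
$$\mu=2+c(2-q)S^{-q}|s_\perp|^q\in[1,C],\quad\gamma=\Gamma\sigma,\quad\Gamma=\frac{cqS^{2-q}}\beta|s_\perp|^{q-2}\langle s_\perp,z'\rangle,\quad|\Gamma|\le C\mathsf J,\quad\mathsf J:=|s_\perp|^{q-2}|1_Is_\perp|,$$
with $\Gamma=\mathsf J:=0$ if $s_\perp=0$.

**Step 6: reading (17) in three parts.** *Off $I$*: $s=s_\perp=-\zeta\alpha(x)w$ with $\zeta=\mu/(2+cqS^{2-q}|s_\perp|^{q-2})\ge0$, and $\zeta=0$ if $s_\perp=0$. So Lemma 5 applies.

*On $I$, orthogonally to $z$*: if $s_\perp\ne0$,
$$(2+cqS^{2-q}|s_\perp|^{q-2})1_Is_\perp=-P_\perp(\mu A1_Iw-\gamma Ae').$$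
Taking norms, $cqS^{2-q}\mathsf J\le2\alpha(\mu S+|\gamma|b)\le C\alpha(1+\mathsf J)$. Hence for $\varepsilon$ small
$$\mathsf J\le C\alpha,\qquad|\Gamma|\le C\alpha,\qquad\nu\le2\alpha|1_Is_\perp|=2\alpha\,\mathsf J\,|s_\perp|^{2-q}\le C\alpha^2|s_\perp|^{2-q}. \tag{18}$$
These bounds are trivial if $s_\perp=0$.

*Along $z$*: as in Step 5 of Section 11, $(2-\Gamma mb^2)\sigma=\mu m\eta\langle e,w\rangle$ with $|\Gamma mb^2|\le C\alpha^2$. So for $\varepsilon$ small
$$c_5\alpha\eta\le\sigma\le C\alpha\eta. \tag{19}$$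

**Step 7: Lemma 6 with $E_n=\alpha^2\eta^2+\alpha^2|s_\perp|^{2-q}$.** Here $E_n\ge\alpha^{2+2\lambda}\ge\alpha^4$.

(a) $\sigma m\eta\le C\alpha^2\eta^2$ and $\nu\le CE_n$. By (12), $|\Delta|\le C(\alpha^2\eta+\nu)$, so, as $\nu\le C$, $\Delta^2\le C(\alpha^4\eta^2+\nu)\le CE_n$. Use (11).

(b) Call a step good if $|s_\perp|^{2-q}\le\eta^2$, bad otherwise. In a good step $E_n\le2\alpha^2\eta^2$ and $\nu\le C\alpha^2\eta^2$, so by (12) and (19) $\Delta\ge c_6\alpha^2\eta-C\alpha^2\eta^2\ge\frac{c_6}2\alpha^2\eta$ for $\varepsilon$ small, since $\eta\le\varepsilon^\lambda$. Hence $E_n\le C\eta\Delta$. In a bad step $\sigma>0$, so $\Delta\ge-C\nu\ge-CE_n$.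

(c) In a bad step $|s_\perp|>\eta^{2/(2-q)}$, and $\eta=\alpha^{(2-q)/4}$, so
$$|s_\perp|^{2-q}=|s_\perp|^q|s_\perp|^{-2(q-1)}\le|s_\perp|^q\eta^{-4(q-1)/(2-q)}=|s_\perp|^q\alpha^{-(q-1)},$$
$$E_n\le2\alpha^2|s_\perp|^{2-q}\le2\alpha^{3-q}|s_\perp|^q\le2\varepsilon^{3-q}|s_\perp|^q .$$
Since $Q(s,w)-Q(0,w)=|s|^2+cS^{2-q}|s_\perp|^q$, (10) gives $\sum cS^{2-q}|s_\perp|^q\le1$. So the bad sum is $\le C\varepsilon^{3-q}\le C\varepsilon^\lambda$, as $3-q>1>\lambda$.

Lemma 6 gives non-convergence of $(x_n)$ for a fixed small $\varepsilon$, while $\overline M=X$ and $P_{\overline M}x=x$. The space is isomorphic to $\ell_2$ by Step 2. For $r>2$ insert $M_j=\{0\}$, $j\ge3$, as before. $\blacksquare$
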